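# Graphs that stay globally rigid in $\mathbb R^3$ after losing any one vertex

## 1. The theorem: $3n-2$ edges, and four braces on a triangulation

**Main Theorem.** Let $n\ge 7$.

(a) If $G$ is a (simple) graph on $n$ vertices such that $G-v$ is globally rigid in $\mathbb R^3$ for every $v\in V(G)$, then $|E(G)|\ge 3n-2$.

(b) For every $n\ge 7$ there is a braced triangulation $G_n$ on $n$ vertices with exactly $3n-2$ edges (a triangulation plus $4$ braces) such that $G_n-v$ is globally rigid for every $v$.

So the minimum number of edges is exactly $3n-2$ for all $n\ge 7$, and there is an infinite family of extremal braced triangulations, with one member for every $n\ge 7$.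

Let us unpack this. Picture $n$ points in space and a list of pairs whose distances we are told. The list is good if the told distances determine all the others; for points in general position this is global rigidity. Now ask for robustness: whichever single point is lost, with all its measurements, the remaining list should still be good. How few measurements can we get away with? And can the cheapest such lists be obtained from a maximal planar graph by adding a few edges? Both questions are posed in "Rigidity properties of braced triangulations", https://www.bsmath.hu/21fall/JordanResearch.pdf, for $n$ large enough that degenerate small cases are excluded. The theorem says that "large enough" means $n\ge 7$, that the answer to the first question is $3n-2$, and that the answer to the second is yes.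

A *triangulation* is a maximal planar graph; with $n\ge3$ vertices it has $3n-6$ edges. A *braced triangulation* is a triangulation with some extra edges, the braces. For example, $K_5$ minus an edge is a triangulation (two tetrahedra glued along a triangle), and $K_5$ is that triangulation with one brace.

The graph $G_n$ is explicit. Let $P_k^3$ be the graph on a sequence of $k\ge 3$ vertices in which two vertices are adjacent if and only if their positions differ by at most $3$. It has $(k-1)+(k-2)+(k-3)=3k-6$ edges. Put
$$G_n=P_n^3+\{1n,\ 1(n-1),\ 2n,\ 2(n-1)\}\qquad\text{on } V=\{1,\dots,n\}.$$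
The graph $P_n^3$ is a triangulation: start with $K_4$ on $1,2,3,4$ drawn in the plane, and for $i=4,5,\dots$ insert $i+1$ into the face $\{i-2,i-1,i\}$, joining it to these three vertices. This creates the face $\{i-1,i,i+1\}$, so the procedure continues. For $n\ge 7$ the four extra pairs have positions differing by at least $n-3\ge 4$, so they are not edges of $P_n^3$. Hence $G_n$ is a braced triangulation with $3n-6+4=3n-2$ edges.

It helps to see $G_n$ as a circular band. For $n\ge7$, join two vertices of an $n$-cycle when their cyclic distance is at most $3$. The result is $P_n^3$ plus the six pairs $1n$, $1(n-1)$, $2n$, $1(n-2)$, $2(n-1)$, $3n$; it is $6$-regular with $3n$ edges. Our $G_n$ is this graph without the two disjoint edges $1(n-2)$ and $3n$. So in $G_n$ the vertices $1,3,n-2,n$ have degree $5$ and all others have degree $6$.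

## 2. Frameworks, rigidity matrices, stresses

**Definition (frameworks).** A framework $(H,p)$ is a graph $H=(V,E)$ with a map $p:V\to\mathbb R^3$. Frameworks $(H,p)$ and $(H,q)$ are *equivalent* if $\mathrm{dist}(p(u),p(v))=\mathrm{dist}(q(u),q(v))$ for all $uv\in E$, and *congruent* if this holds for all pairs $u,v\in V$, that is, if $q$ is $p$ followed by an isometry of $\mathbb R^3$ (reflections allowed). The framework $(H,p)$ is *globally rigid* if every equivalent framework is congruent to it. It is *rigid* if every continuous motion of the points that keeps the edge lengths keeps all distances. It is *generic* if the $3|V|$ coordinates are algebraically independent over $\mathbb Q$.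

Genericity is used in one way: a nonzero polynomial with integer coefficients does not vanish at the coordinates of a generic $p$. In particular, any four points of a generic framework are affinely independent. It is known that for generic frameworks global rigidity depends only on the graph, so we call $H$ globally rigid if its generic frameworks are.

For example, $P_5^3=K_5-e$ is rigid, but not globally rigid: reflect one of the two tetrahedra in the plane of the common triangle.

**Definition (rigidity matrix).** $R(H,p)$ has one row for each edge and three columns for each vertex. The row of $uv$ has $p(u)-p(v)$ at $u$, $p(v)-p(u)$ at $v$, and $0$ elsewhere.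

The velocities $u\mapsto \tau+\rho\times p(u)$, with $\tau,\rho\in\mathbb R^3$, are the *infinitesimal isometries*. They lie in $\ker R$, because $(p(u)-p(v))\cdot(\rho\times(p(u)-p(v)))=0$. If the points are not collinear, these velocities form a $6$-dimensional space: if $\tau+\rho\times p(u)$ vanishes at three non-collinear points, then $\rho\times$ two independent vectors vanishes, so $\rho=0$ and $\tau=0$. Hence $\mathrm{rank}\,R\le 3m-6$, where $m=|V|\ge 3$. When equality holds we call $(H,p)$ *infinitesimally rigid*; then $\ker R$ is exactly the space of infinitesimal isometries. The rank is the same at all generic $p$, namely the maximum over all $p$, because a maximal nonvanishing minor is a nonzero polynomial over $\mathbb Z$. We call a set of edges *independent* at $p$ if its rows are.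

**Definition (stress).** A *stress* of $(H,p)$ is $\omega\in\mathbb R^E$ with $\omega R=0$, that is,
$$\sum_{v:\,uv\in E}\omega_{uv}\,(p(v)-p(u))=0\qquad\text{for each } u\in V.$$
Its *stress matrix* $\Omega$ is the matrix of the quadratic form $Q_\omega(q)=\sum_{uv\in E}\omega_{uv}(q_u-q_v)^2$ on $\mathbb R^V$.

We read $\omega_{uv}(p(v)-p(u))$ as a force at $u$ along the edge; the condition is equilibrium at every vertex. Since $(\Omega q)_u=\sum_v\omega_{uv}(q_u-q_v)$, the kernel of $\Omega$ contains $\mathbf 1$ and the three coordinate vectors of $p$. If $p$ affinely spans $\mathbb R^3$, these four vectors are independent, so $\mathrm{rank}\,\Omega\le m-4$.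

**Example ($K_5$).** Five points that affinely span $\mathbb R^3$ satisfy an affine dependency $\sum a_ip_i=0$, $\sum a_i=0$, unique up to scale. Then $\omega_{ij}=a_ia_j$ is a stress, since $\sum_j a_ia_j(p_j-p_i)=a_i\bigl(\sum_j a_jp_j-(\sum_j a_j)p_i\bigr)=0$. Expanding with $\sum a_i=0$ gives $Q_\omega(q)=-\bigl(\sum_i a_iq_i\bigr)^2$, of rank $1=5-4$. For the points $0,e_1,e_2,e_3,(1,1,1)$ one may take $a=(-2,1,1,1,-1)$.

The following theorems, all for $d=3$, are used as black boxes.

**(AR)** (Asimow–Roth 1978) A generic framework on $m\ge3$ vertices is rigid if and only if $\mathrm{rank}\,R=3m-6$. So we may speak of rigid *graphs*.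

**(He)** (Hendrickson, SIAM J. Comput. 21 (1992)) If $H$ is globally rigid in $\mathbb R^3$ and $|V(H)|\ge5$, then $H$ is $4$-connected and $H-e$ is rigid for every edge $e$.

**(Co)** (Connelly, Discrete Comput. Geom. 33 (2005)) If $(H,p)$ is generic, $m=|V(H)|\ge5$, and $(H,p)$ has a stress with $\mathrm{rank}\,\Omega=m-4$, then $(H,p)$ is globally rigid.

Note the roles. (He) is a necessary condition and drives the lower bound; (Co) is a sufficient condition and drives the construction. We also need two elementary facts.

**Fact 1.** *If a new vertex $z$ is joined to exactly three vertices $w_1,w_2,w_3$ of $(H,p)$ and the vectors $p(z)-p(w_i)$ are linearly independent, then the rank of the rigidity matrix goes up by exactly $3$. Consequently, for $k\ge3$ and generic $p$, the framework $(P_k^3,p)$ is infinitesimally rigid and its edges are independent. Also, a rigid graph on at least $4$ vertices has minimum degree at least $3$.*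

*Proof.* The old rows vanish in the columns of $z$, and the three new rows are independent there; this proves the first claim. A triangle with non-collinear vertices has rank $3$: in a stress, equilibrium at each vertex involves two independent directions, so the stress is zero. Since $P_k^3$ arises from a triangle by repeatedly adding a vertex joined to the last three, its rank is $3+3(k-3)=3k-6=|E(P_k^3)|$. Finally, if $H$ has $m\ge4$ vertices and $w\in V(H)$, then at generic $p$ the rank is at most $3(m-1)-6+\deg w$, so rank $3m-6$ forces $\deg w\ge3$. $\square$

**Fact 2.** *Adding edges preserves global rigidity. So does adding a vertex joined to at least $4$ vertices.*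

*Proof.* More edges mean fewer equivalent frameworks. For the second claim, let $q$ be equivalent to a generic $p$ on the larger graph. On the old vertices $q$ is congruent to $p$; after applying an isometry they agree there. The new vertex has the same distances to four affinely independent points in $p$ and in $q$, so it is at the same place. $\square$

## 3. Six and seven vertices by hand

Take $n=6$. Each $G-v$ has $5$ vertices, and by (He) it is rigid even after losing an edge, so it has at least $3\cdot5-6+1=10$ edges. That is $K_5$. A missing edge of $G$ would survive the deletion of a third vertex, so $G=K_6$, with $15$ edges.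

Take $n=7$. In $P_7^3$ the non-edges are $15,16,17,26,27,37$, and the braces restore $16,17,26,27$. So $G_7$ is $K_7$ minus the two disjoint edges $15$ and $37$, with $19=3\cdot7-2$ edges. Deleting one of $1,3,5,7$ leaves $K_6$ minus one edge. This is $K_5$ plus a vertex of degree $4$, so it is globally rigid by Fact 2. Deleting one of $2,4,6$ leaves $K_6$ minus two disjoint edges. Can we peel off a vertex again? If we remove an end of a missing edge, $K_5$ minus an edge remains, which is not globally rigid. If we remove one of the other two vertices, $K_5$ minus two edges remains, with $8<9$ edges, which is not even rigid. So peeling with Fact 2 fails already here.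

The reason is one of budget. A graph built from $K_5$ by adding vertices of degree at least $4$ has at least $10+4(m-5)=4m-10$ edges. If $v$ has degree $6$ in a graph with $3n-2$ edges, then $G-v$ has $m=n-1$ vertices and $3n-8=3m-5$ edges, and $4m-10>3m-5$ once $m\ge6$. We need constructions that spend exactly three edges per new vertex.

## 4. The lower bound: delete a vertex of maximum degree

Let $n\ge7$, let all $G-v$ be globally rigid, and let $\Delta$ and $\delta$ be the maximum and minimum degree of $G$.

**Step 1.** *A count at a vertex of maximum degree.* For every $v$, the graph $G-v$ has $n-1\ge6$ vertices, so by (He) and (AR) deleting any one of its edges leaves at least $3(n-1)-6$ edges. Hence $|E(G-v)|\ge 3n-8$. Choosing $v$ with $\deg v=\Delta$,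
$$|E(G)|\ge 3n-8+\Delta.\tag{1}$$

**Step 2.** *The minimum degree is at least $5$.* For each $u$, the graph $G-u$ is rigid, and remains rigid after deleting any edge. By Fact 1 all its degrees are at least $3$, and they stay so after deleting an edge at a given vertex; hence $\delta(G-u)\ge4$. Now let $w\in V(G)$. It has a neighbour $u$, since otherwise it would be isolated in some $G-u'$. So $\deg_G(w)=\deg_{G-u}(w)+1\ge5$.

**Step 3.** *Excluding $\Delta=5$.* If $\Delta\le5$, then by Step 2 every degree is $5$ and $|E(G)|=5n/2$. Then (1) gives $3n-3\le 5n/2$, so $n\le 6$, a contradiction. So $\Delta\ge6$, and (1) gives $|E(G)|\ge3n-2$. This proves (a). $\square$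

**Remark.** Averaging also gives the bound. Each edge lies in $n-2$ of the graphs $G-v$, so $(n-2)|E(G)|\ge n(3n-8)=(3n-2)(n-2)-4$, that is, $|E(G)|\ge 3n-2-\frac4{n-2}$. For $n\ge7$ the last fraction is less than $1$, and integrality gives $3n-2$; for $n=6$ it equals $1$ and the bound is $15$. We keep the degree argument because Section 10 reuses Steps 1–3.

## 5. What is left of $G_n$ when a vertex is deleted

To prove (b) we must recognize each $G_n-v$. Three families appear.

**Definition (three families).** For $m\ge5$, $J_m=P_m^3+x_1x_m$ on $x_1,\dots,x_m$. For $k\ge4$, $W_k$ is $P_k^3$ on $y_1,\dots,y_k$ plus one vertex joined to $y_1,y_2,y_{k-1},y_k$. For $a,b\ge3$, $H_{a,b}$ consists of $P_a^3$ on $x_1,\dots,x_a$, $P_b^3$ on $y_1,\dots,y_b$, and the seven *bars*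
$$x_1y_1,\ x_1y_2,\ x_2y_1,\ x_2y_2,\quad x_ay_b,\ x_ay_{b-1},\ x_{a-1}y_b.$$

The bars are distinct: since $a,b\ge3$, each of the last three contains $x_a$ or $y_b$, which occur in none of the first four. So $H_{a,b}$ has $(3a-6)+(3b-6)+7=3(a+b)-5$ edges. Exchanging the letters $x$ and $y$ gives $H_{a,b}\cong H_{b,a}$.

**Reduction.** *Part (b) follows once all $J_m$ $(m\ge5)$, $W_k$ $(k\ge4)$ and $H_{a,b}$ $(a,b\ge3)$ are known to be globally rigid.*

*Proof.* Let $n\ge7$. The map $i\mapsto n+1-i$ preserves $P_n^3$ and the set of four braces, so it is an automorphism of $G_n$. It exchanges $\{1,2,3\}$ and $\{n-2,n-1,n\}$, so it is enough to treat $1\le v\le n-3$.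

*The case $4\le v\le n-3$.* Cut the band at $v$: put $x_i=i$ for $i\le v-1$ and $y_j=n+1-j$ for $j\le n-v$, with $a=v-1\ge3$ and $b=n-v\ge3$. The vertices on each side carry $P_a^3$ and $P_b^3$. The braces are the four pairs $x_iy_j$ with $i,j\in\{1,2\}$. The edges of $P_n^3$ that jump over $v$ are $(v-1)(v+1)$, $(v-1)(v+2)$, $(v-2)(v+1)$. Since $y_b=v+1$ and $y_{b-1}=v+2$, these are $x_ay_b$, $x_ay_{b-1}$, $x_{a-1}y_b$. So $G_n-v=H_{v-1,\,n-v}$.

*The case $v=1$.* $G_n-1$ is $P_{n-1}^3$ on $2,\dots,n$ plus $2n$ and $2(n-1)$. It contains $J_{n-1}$ as a spanning subgraph, and Fact 2 applies.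

*The case $v=2$.* $G_n-2$ is $P^3_{n-2}$ on $3,\dots,n$ plus the vertex $1$ joined to $3,4,n-1,n$. This is $W_{n-2}$.

*The case $v=3$.* In $G_n-3$ the vertex $1$ has the four neighbours $2,4,n-1,n$. Removing it leaves $P_{n-3}^3$ on $4,\dots,n$ plus the vertex $2$ joined to $4,5,n-1,n$. This is $W_{n-3}$, with $n-3\ge4$. Adding back the vertex $1$ of degree $4$ preserves global rigidity by Fact 2. $\square$

## 6. Good graphs: one special position is enough

Connelly's theorem asks for a stress of maximal rank at a *generic* position, where nothing can be computed by hand. The next definition lets us work at a position of our choice.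

**Definition (good graph).** A graph $H$ with $m\ge5$ vertices is *good* if $|E(H)|=3m-5$ and there is some affinely spanning $p$ such that $(H,p)$ is infinitesimally rigid and has a stress with $\mathrm{rank}\,\Omega=m-4$.

**Example.** $K_5$ is good. It has $10=3\cdot5-5$ edges. At the points $0,e_1,e_2,e_3,(1,1,1)$, Fact 1 gives rank $6$ for the first four points, and the fifth point is joined to $e_1,e_2,e_3$ in the independent directions $(0,1,1),(1,0,1),(1,1,0)$; so the rank is $9=3\cdot5-6$. The stress of Section 2 has rank $1$.

**Lemma 3.** *Let $H$ be good. Then $H$ is globally rigid. Moreover, for every generic $p$, $(H,p)$ is infinitesimally rigid, its stress space is $1$-dimensional, and any nonzero stress is nowhere zero and has $\mathrm{rank}\,\Omega=m-4$.*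

*Proof.*

**Step 1.** *A stress that is polynomial in $p$.* Let $p_0$ be as in the definition. Choose $3m-6$ columns $J$ such that $R(H,p_0)_J$ has rank $3m-6$. The matrix $R(H,p)_J$ has size $(3m-5)\times(3m-6)$. Let $\sigma(p)\in\mathbb R^{E}$ be its vector of signed maximal minors, the entry of $f$ being, up to the alternating sign, the minor with the row of $f$ deleted. Then $\sigma(p)R(H,p)_J=0$, the entries of $\sigma$ are polynomials in $p$ over $\mathbb Z$, and $\sigma(p_0)\ne0$. So $\sigma(p)\ne0$ at every generic $p$.

Whenever $p$ is affinely spanning and $\sigma(p)\ne0$, the rank of $R$ is $3m-6$, so $(H,p)$ is infinitesimally rigid. The left kernels of $R$ and of $R_J$ both have dimension $(3m-5)-(3m-6)=1$, and the first lies in the second, so they are equal. Thus $\sigma(p)$ spans the stress space.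

**Step 2.** *Transferring the rank.* At $p_0$ there is a stress of rank $m-4\ge1$; it is a nonzero multiple of $\sigma(p_0)$. So some $(m-4)$-minor of the stress matrix of $\sigma(p)$ is nonzero at $p_0$. This minor is a polynomial over $\mathbb Z$, so it is nonzero at every generic $p$. The rank is then exactly $m-4$, and (Co) shows that $H$ is globally rigid.

**Step 3.** *No zero coefficients.* By (He), $H-e$ is rigid for each edge $e$. It has $3m-6$ edges and, at generic $p$, rank $3m-6$, so its edges are independent. A nonzero stress vanishing on $e$ would be a nonzero stress of $H-e$, which is impossible. $\square$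

## 7. Subdividing a stressed edge: $J_m$ and $W_k$

**Lemma 4 (1-extension).** *Let $H$ be good, $uv\in E(H)$, and $w_1,w_2$ two further vertices. Let $H'$ arise from $H-uv$ by adding a vertex $z$ adjacent to $u,v,w_1,w_2$. Then $H'$ is good.*

*Proof.* Let $m=|V(H)|$; then $|E(H')|=3m-5-1+4=3(m+1)-5$. Let $p$ be generic on $V(H)$ with nonzero stress $\omega$, and put $z$ at the midpoint, $p(z)=\frac12(p(u)+p(v))$.

**Step 1.** *Infinitesimal rigidity.* At this position $\mathrm{row}(zu)+\mathrm{row}(zv)=\frac12\,\mathrm{row}(uv)$: the entries at $z$ are $\frac12(p(v)-p(u))$ and $\frac12(p(u)-p(v))$ and cancel, while the entries at $u$ and $v$ are $\frac12(p(u)-p(v))$ and $\frac12(p(v)-p(u))$. So the row space of $H'$ contains all rows of $H$, of rank $3m-6$ and zero at $z$, and the rows of $zu,zw_1,zw_2$. The directions of these three edges at $z$ are parallel to $p(v)-p(u)$ and equal, up to sign, to $p(w_i)-\frac12(p(u)+p(v))$. They are independent, because $u,v,w_1,w_2$ are affinely independent. Hence the rank is at least $3m-6+3=3(m+1)-6$, which is the maximum.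

**Step 2.** *A stress of rank $m-3$.* Put $\omega'_{zu}=\omega'_{zv}=2\omega_{uv}$, $\omega'_{zw_i}=0$, and $\omega'=\omega$ elsewhere. The force at $u$ along $zu$ is $2\omega_{uv}(p(z)-p(u))=\omega_{uv}(p(v)-p(u))$, as before along $uv$; likewise at $v$; and the two forces at $z$ cancel. So $\omega'$ is a stress. The identity
$$2(q_u-q_z)^2+2(q_v-q_z)^2=(q_u-q_v)^2+4\Bigl(q_z-\frac{q_u+q_v}2\Bigr)^2$$
(both sides are $2q_u^2+2q_v^2-4q_z(q_u+q_v)+4q_z^2$) gives
$$Q_{\omega'}=Q_\omega+4\omega_{uv}\Bigl(q_z-\frac{q_u+q_v}2\Bigr)^2 .$$
By Lemma 3, $\omega_{uv}\ne0$. Using $q_z-\frac12(q_u+q_v)$ as a new coordinate in place of $q_z$, we see that the rank is $(m-4)+1=(m+1)-4$. $\square$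

**Proposition 5.** *$J_m$ is good for all $m\ge5$, and $W_k$ is good for all $k\ge4$.*

*Proof.* $J_5=K_5$ is good. For $m\ge5$, delete the edge $x_1x_4$ from $J_m$ (it differs from $x_1x_m$) and add $z$ adjacent to $x_1,x_4,x_2,x_3$. Order the vertices as $x_1,z,x_2,x_3,\dots,x_m$. Among $x_2,\dots,x_m$ differences of positions are unchanged. The first vertex $x_1$ is adjacent to $z,x_2,x_3$ and no longer to $x_4$, now at distance $4$. The second vertex $z$ is adjacent to the first and to the next three. Finally $x_1x_m$ joins the first vertex to the last. So the new graph is $J_{m+1}$, and Lemma 4 gives the induction.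

$W_4=K_5$ is good. For $k\ge5$, $W_k$ arises from $J_k$ by deleting $y_1y_k$ and adding a vertex adjacent to $y_1,y_k,y_2,y_{k-1}$. Apply Lemma 4. $\square$

The smallest two-sided graph is also within reach. In $H_{3,3}$ the bars are all pairs $x_iy_j$ except $x_1y_3$ and $x_3y_1$, so $H_{3,3}$ is $K_6$ minus two disjoint edges, the graph on which peeling failed in Section 3. It is the 1-extension of the $K_5$ on $x_2,x_3,y_1,y_2,y_3$ that deletes $x_3y_1$ and adds $x_1$ adjacent to $x_3,y_1,x_2,y_2$. So $H_{3,3}$ is good.

Can all $H_{a,b}$ be reached like this? No. The vertex added by a 1-extension has degree $4$. Now let $a,b\ge6$. In $P_a^3$ the vertices $x_1,x_a$ have degree $3$, $x_2,x_{a-1}$ degree $4$, $x_3,x_{a-2}$ degree $5$, and the others degree $6$. The bars add $2$ at each of $x_1$, $x_2$, $x_a$ and $1$ at $x_{a-1}$. So every $x_i$ has degree at least $5$, and by symmetry so does every $y_j$. Hence $H_{a,b}$ is not a 1-extension of any graph. We need an operation that creates vertices of degree $5$ and still costs three edges.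

## 8. Splitting a vertex in the direction of its own unbalanced force

Vertex splitting replaces $z$ by two adjacent vertices $z',z''$, both joined to two chosen neighbours $x,y$ of $z$, and distributes the remaining neighbours.

What stress should the new graph have? Place both new vertices at $p(z)$ and keep the old stress. The neighbours given to $z'$ pull it with some total force $F$, which is in general not zero, and the edge $z'z''$ has length zero and cannot balance it. The remedy is to separate $z''$ from $z'$ by a small $t>0$ *in the direction of $F$*. Then the edge $z'z''$ can carry the whole force $F$, with stress coefficient about $-1/t$. The coefficient blows up as $t\to0$, but after rescaling it contributes exactly the one extra unit of rank that we need.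

**Lemma 6 (vertex splitting).** *Let $H$ be good with $m$ vertices, $z\in V(H)$, $x\ne y$ neighbours of $z$, and $N_H(z)\setminus\{x,y\}=N_1\sqcup N_2$. Let $H'$ arise by replacing $z$ with $z',z''$ and the edges $e=z'z''$, $z'x$, $z'y$, $z''x$, $z''y$, $z'u$ $(u\in N_1)$ and $z''u$ $(u\in N_2)$. Let $p$ be generic, $\omega$ a nonzero stress of $(H,p)$, and suppose*
$$F:=\sum_{u\in N_1}\omega_{zu}(p(u)-p(z))\ \notin\ \mathrm{span}\bigl(p(x)-p(z),\,p(y)-p(z)\bigr).\tag{2}$$
*Then $H'$ is good.*

**Remark.** Two small cases show what (2) means. If $N_1=\emptyset$, then $F=0$ and (2) fails; and indeed $z'$ then has degree $3$, so $H'$ violates the minimum degree $4$ that (He) and Fact 1 force. If $N_1=\{u\}$, then (2) holds automatically, since $\omega_{zu}\ne0$ and $u,x,y,z$ are in general position; here $z'$ has degree $4$, and the split is the 1-extension that deletes $zu$ and joins $z'$ to $z,u,x,y$. New cases begin with $|N_1|=2$.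

*Proof of Lemma 6.* The edges at $z$ are replaced by three more than before: $z'x$ and $z''x$ replace $zx$, $z'y$ and $z''y$ replace $zy$, and $e$ is new. So $|E(H')|=3m-5+3=3(m+1)-5$.

**Step 1.** *A family of positions with a well-behaved limit.* For $t\ge0$ let $p_t(z')=p(z)$, $p_t(z'')=p(z)+tF$, and $p_t=p$ elsewhere. The row of $e$ in $R(H',p_t)$ is $-tF$ at $z'$ and $tF$ at $z''$. Let $R_t$ be $R(H',p_t)$ with this row replaced by the row with $-F$ at $z'$ and $F$ at $z''$. For $t>0$ this only divides a row by $t$; at $t=0$ it keeps a nonzero row where the true one vanishes ($F\ne0$ by (2)).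

**Step 2.** *The left kernel of $R_0$ is a line.* Let $\sigma R_0=0$. The conditions at $z'$ and $z''$ are
$$\sum_{u\in N_1\cup\{x,y\}}\sigma_{z'u}(p(u)-p(z))+\sigma_eF=0,\qquad \sum_{u\in N_2\cup\{x,y\}}\sigma_{z''u}(p(u)-p(z))-\sigma_eF=0.$$
Identify $z'$ and $z''$, adding the coefficients of $z'x,z''x$ and those of $z'y,z''y$. The sum of the two conditions is equilibrium at $z$, and the conditions at all other vertices carry over. So we get a stress of $(H,p)$, which is $c\,\omega$ for some $c$ by Lemma 3. In particular $\sigma_{z'u}=c\,\omega_{zu}$ for $u\in N_1$, and the condition at $z'$ reads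
$$cF+\sigma_{z'x}(p(x)-p(z))+\sigma_{z'y}(p(y)-p(z))+\sigma_eF=0.$$
The vectors $p(x)-p(z)$ and $p(y)-p(z)$ are independent by genericity, so by (2) all three of $F$, $p(x)-p(z)$, $p(y)-p(z)$ are independent. Hence $\sigma_{z'x}=\sigma_{z'y}=0$ and $\sigma_e=-c$. Then $\sigma_{z''x}=c\,\omega_{zx}$, $\sigma_{z''y}=c\,\omega_{zy}$, and all other coefficients equal those of $c\,\omega$. So $\sigma$ is determined by $c$.

Conversely, let $\sigma^0$ be the vector given by these formulas with $c=1$, so $\sigma^0_e=-1$. The condition at $z'$ is $F-F=0$; the sum of the conditions at $z'$ and $z''$ is equilibrium of $\omega$ at $z$, so the condition at $z''$ holds too; at every other vertex the condition is that of $\omega$. So $\sigma^0R_0=0$. The left kernel of $R_0$ is the line spanned by $\sigma^0$, and $\mathrm{rank}\,R_0=|E(H')|-1=3(m+1)-6$.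

**Step 3.** *Passing to small $t>0$.* Choose $3(m+1)-6$ columns $J$ that are independent in $R_0$. They stay independent in $R_t$ for small $t$. For $t>0$ we have $\mathrm{rank}\,R_t=\mathrm{rank}\,R(H',p_t)\le3(m+1)-6$, since $p_t$ affinely spans. So equality holds and $(H',p_t)$ is infinitesimally rigid. For all small $t\ge0$ the left kernel of $R_t$ is then a line contained in the left kernel of $(R_t)_J$, which is also a line; so both are spanned by the vector of signed maximal minors of $(R_t)_J$. This vector is continuous in $t$, and at $t=0$ it is a nonzero multiple of $\sigma^0$. Dividing by that constant, we get vectors $\sigma^t$ with $\sigma^tR_t=0$ and $\sigma^t\to\sigma^0$ as $t\to0^+$. Undoing the change of the row of $e$, we see that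
$$\omega^t_f=\sigma^t_f\quad(f\ne e),\qquad \omega^t_e=\sigma^t_e/t$$
is a stress of $(H',p_t)$ for small $t>0$.

**Step 4.** *Its rank is $m-3$.* On $\mathbb R^{V(H')}$ use the coordinates $s=q_{z''}-q_{z'}$ and $r\in\mathbb R^{V(H)}$ with $r_z=q_{z'}$ and $r_u=q_u$ otherwise. Then
$$Q_{\omega^t}=\frac{\sigma^t_e}{t}\,s^2+B_t(r,s),\qquad B_t=\sum_{f\ne e}\sigma^t_f\,(\text{difference of }q\text{ along }f)^2 .$$
The coefficients of $B_t$ are continuous in $t\ge0$. Setting $s=0$ identifies $z'$ and $z''$, so $B_0(r,0)=Q_\omega(r)$ by Step 2. For fixed $t>0$ the substitution $s=\sqrt t\,s'$ is invertible and does not change the rank, and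
$$\sigma^t_e\,s'^2+B_t(r,\sqrt t\,s')\ \longrightarrow\ -s'^2+Q_\omega(r)\qquad(t\to0^+).$$
The limit has rank $1+(m-4)=m-3$ by Lemma 3. A nonvanishing minor of the limit stays nonzero nearby, so $Q_{\omega^t}$ has rank at least $m-3=(m+1)-4$ for small $t>0$; this is also the upper bound. So for small $t>0$ the position $p_t$ shows that $H'$ is good. $\square$

## 9. The graphs $H_{a,b}$: seven bars and six equations

**Proposition 7.** *$H_{a,b}$ is good for all $a,b\ge3$.*

We know that $H_{3,3}$ is good. For the rest we prove an induction step: *if $a\ge4$, $b\ge3$ and $H_{a-1,b}$ is good, then $H_{a,b}$ is good.* Put $a'=a-1\ge3$, let $H=H_{a',b}$, and call its vertices $z_1,\dots,z_{a'},y_1,\dots,y_b$.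

**Step 1.** *$H_{a,b}$ is a vertex split of $H$ at $z_2$.* Contract the edge $x_1x_3$ of $H_{a,b}$. Here $N(x_1)=\{x_2,x_3,x_4,y_1,y_2\}$, because the last three bars meet only $x_a$ and $x_{a-1}$, and $a-1\ge3$. And $N(x_3)$ consists of $x_1,x_2,x_4$, those of $x_5,x_6$ that exist, and $y_b$ if $a=4$. Since $b\ge3$, $y_b$ is not $y_1$ or $y_2$, so the common neighbours of $x_1$ and $x_3$ are exactly $x_2$ and $x_4$.

Name the vertices of the contraction by $x_i\mapsto z_{i-1}$ for $i\ge2$, with $x_1$ merged into the image $z_2$ of $x_3$. The path graph on $x_2,\dots,x_a$ becomes $P_{a'}^3$ on $z_1,\dots,z_{a'}$. The edges $x_1x_2$ and $x_1x_4$ become $z_2z_1$ and $z_2z_3$, which are already there. The bars at $x_2$ become $z_1y_1,z_1y_2$; those at $x_1$ become $z_2y_1,z_2y_2$; and $x_a\mapsto z_{a'}$, $x_{a-1}\mapsto z_{a'-1}$ turn the last three bars into those of $H_{a',b}$. So the contraction is $H$. Conversely, $H_{a,b}$ is the split of $z_2$ into $z'=x_1$ and $z''=x_3$, with common neighbours $z_1,z_3$ (that is, $x_2,x_4$) and $N_1=\{y_1,y_2\}$.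

**Step 2.** *What condition (2) says, and when equilibrium alone proves it.* Let $p$ be generic on $V(H)$ and $\omega$ a nonzero stress; by Lemma 3 it is nowhere zero. We need
$$F=\omega_{z_2y_1}(p(y_1)-p(z_2))+\omega_{z_2y_2}(p(y_2)-p(z_2))\ \notin\ S:=\mathrm{span}\bigl(p(z_1)-p(z_2),\,p(z_3)-p(z_2)\bigr).$$
The natural first move is to use equilibrium at $z_2$: modulo $S$, the force $F$ is minus the sum of the forces from the neighbours of $z_2$ other than $z_1,z_3,y_1,y_2$.

If $a'=3$, the only other neighbour is $y_b$, through the bar $z_{a'-1}y_b$. So $F\in-\omega_{z_2y_b}(p(y_b)-p(z_2))+S$. As $\omega_{z_2y_b}\ne0$ and $p(y_b)$ is not in the plane of $z_1,z_2,z_3$, we get $F\notin S$.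

If $a'=4$, the only other neighbour is $z_4$, and in the same way $F\in-\omega_{z_2z_4}(p(z_4)-p(z_2))+S$ gives $F\notin S$.

If $a'\ge5$, the other neighbours are $z_4$ and $z_5$, and
$$F\in-\omega_{z_2z_4}(p(z_4)-p(z_2))-\omega_{z_2z_5}(p(z_5)-p(z_2))+S.$$
Here the argument stops: two vectors outside the plane $S$ can have a combination inside it, and equilibrium at $z_2$ does not tell us the ratio of the two coefficients. Genericity of $p$ is no immediate help, because $\omega$ depends on $p$.

The way out is to look at $F$ through $y_1,y_2$, not through $z_4,z_5$. Both coefficients in $F$ belong to bars, and we shall see that the seven bar coefficients are determined by the positions of the *ends of the bars* alone. When $a'\ge5$, the vertex $z_3$ is not the end of a bar. So $F$ does not know where $z_3$ is, whereas $S$ turns with $z_3$.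

**Step 3.** *For $a'\ge5$: bar coefficients are the solutions of six linear equations.* Let $A$ and $B$ be the $P^3$ graphs on the $z$'s and on the $y$'s, and $D$ the set of seven bars. By Fact 1, $A$ and $B$ are infinitesimally rigid with independent edges at our generic $p$. For a bar $f=z_iy_j$ put
$$\ell_f=\bigl(p(y_j)-p(z_i),\ p(z_i)\times(p(y_j)-p(z_i))\bigr)\in\mathbb R^6,\qquad \Lambda=\Bigl\{\lambda\in\mathbb R^D:\ \sum_{f\in D}\lambda_f\ell_f=0\Bigr\}.$$
The two halves of $\ell_f$ are the force that the bar exerts on the body $A$ per unit of coefficient, and the moment of this force.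

**Claim.** *The map $\omega\mapsto\omega|_D$ is an isomorphism from the stress space of $(H,p)$ onto $\Lambda$.*

*The image lies in $\Lambda$.* Sum the equilibrium conditions over $V(A)$. An internal edge $zw$ contributes $\omega_{zw}(p(w)-p(z))+\omega_{zw}(p(z)-p(w))=0$ to the total force. To the total moment it contributes a multiple of $p(z)\times(p(w)-p(z))+p(w)\times(p(z)-p(w))=p(z)\times p(w)+p(w)\times p(z)=0$. Only the bars remain, and $\sum_f\omega_f\ell_f=0$.

*Injectivity.* A stress vanishing on $D$ restricts to stresses of $A$ and of $B$, whose edges are independent. So it is $0$.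

*Surjectivity.* Let $\lambda\in\Lambda$, and let $L(z)=\sum_{f=zy\in D}\lambda_f(p(y)-p(z))$ be the load of the bars at $z\in V(A)$. For every infinitesimal isometry,
$$\sum_{z\in V(A)}L(z)\cdot(\tau+\rho\times p(z))=\tau\cdot\sum_z L(z)+\rho\cdot\sum_z p(z)\times L(z)=0 .$$
Since $A$ is infinitesimally rigid, these velocities form $\ker R(A,p)$. So $L$ is orthogonal to $\ker R(A,p)$ and hence lies in the row space: there are $\mu_{zw}$ with $L(z)=\sum_w\mu_{zw}(p(z)-p(w))$ for all $z\in V(A)$. That is, $L(z)+\sum_w\mu_{zw}(p(w)-p(z))=0$: the internal coefficients $\mu$ balance the load. On $V(B)$ the bar $f=zy$ exerts the opposite force $\lambda_f(p(z)-p(y))$, with moment coming from $p(y)\times(p(z)-p(y))=-p(z)\times(p(y)-p(z))$. So the total force and total moment on $V(B)$ also vanish, and the same argument applies to $B$. (If $b=3$, $B$ is a triangle; Fact 1 covers it.) Together, $\lambda$ and the internal coefficients form a stress of $(H,p)$ restricting to $\lambda$. This proves the claim.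

**Step 4.** *For $a'\ge5$: the bar coefficients do not involve $z_3$.* By Lemma 3 the stress space is $1$-dimensional, so $\dim\Lambda=1$, and the $6\times7$ matrix with columns $\ell_f$ has rank $6$. Its kernel $\Lambda$ is spanned by the vector of signed maximal minors, whose entries are polynomials over $\mathbb Z$ in the coordinates of the bar ends. The bar ends in $A$ are $z_1,z_2,z_{a'-1},z_{a'}$, and $a'-1\ge4$, so $z_3$ is not among them. Let $K$ be the field generated over $\mathbb Q$ by the coordinates of all vertices other than $z_3$. After scaling $\omega$, all $\omega_f$ with $f\in D$ lie in $K$, and therefore $F\in K^3$.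

**Step 5.** *For $a'\ge5$: moving $z_3$ out of the way.* Suppose $F\in S$. Then
$$0=\det\bigl(F,\ p(z_1)-p(z_2),\ p(z_3)-p(z_2)\bigr)=\bigl(F\times(p(z_1)-p(z_2))\bigr)\cdot(p(z_3)-p(z_2)).$$
The right side is a polynomial of degree at most $1$ in the three coordinates of $p(z_3)$ with coefficients in $K$. By genericity these coordinates are algebraically independent over $K$, so the polynomial vanishes identically. Its linear coefficients give $F\times(p(z_1)-p(z_2))=0$. But the vectors $p(y_1)-p(z_2)$, $p(y_2)-p(z_2)$, $p(z_1)-p(z_2)$ are linearly independent, and $F$ is a combination of the first two with nonzero coefficients. So $F$ is nonzero and not parallel to $p(z_1)-p(z_2)$, a contradiction. Hence $F\notin S$.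

**Step 6.** *The double induction.* Condition (2) holds for every $a'\ge3$, so Lemma 6 proves the induction step. Starting from $H_{3,3}$ with $b=3$, it gives $H_{a,3}$ for all $a\ge3$. By the symmetry $H_{a,b}\cong H_{b,a}$, $H_{3,b}$ is good for all $b\ge3$. Applying the step for this fixed $b$ gives $H_{a,b}$ for all $a\ge3$. $\square$

**Proof of (b).** By Propositions 5 and 7 all $J_m$, $W_k$ and $H_{a,b}$ are good, hence globally rigid by Lemma 3. The Reduction of Section 5 shows that $G_n-v$ is globally rigid for every $n\ge7$ and every $v$. With Section 4, the Main Theorem is proved. $\blacksquare$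

## 10. Small $n$, the degrees of extremal graphs, and the rigid analogue

**Theorem A (all $n$).** *Let $f(n)$ be the minimum number of edges of a graph $G$ on $n$ vertices for which all $G-v$ are globally rigid. Then $f(n)=3n-2$ for all $n\ge7$, and $f(n)=\binom n2$ with unique extremal graph $K_n$ for $3\le n\le6$. The range $n\ge7$ is best possible, since $f(6)=15<16$. For every $n\ge7$ there is an extremal braced triangulation, and $4$ is the least number of braces that can make a triangulation on $n\ge7$ vertices have the required property.*

*Proof.* For $n\ge7$ this is the Main Theorem; a triangulation has $3n-6$ edges, so reaching $3n-2$ takes at least $4$ braces, and $G_n$ uses $4$.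

Let $3\le n\le5$. Each $G-v$ has $k=n-1\in\{2,3,4\}$ vertices. We claim that a globally rigid graph on $k$ such vertices is complete. At generic $p$ the edges of $K_k$ are independent: for $k=2$ there is one nonzero row, and $K_3=P_3^3$, $K_4=P_4^3$ are covered by Fact 1. The map sending $p$ to all $\binom k2$ squared distances has Jacobian $2R(K_k,p)$, which is therefore surjective, so near $p$ the map takes all values near its value at $p$. If $uv$ is a non-edge, we can thus change the distance of $u$ and $v$ slightly and keep all other distances, which gives an equivalent framework that is not congruent. So all $G-v$ are complete. As $n\ge3$, a non-adjacent pair of $G$ would survive the deletion of a third vertex; hence $G=K_n$. Conversely $K_n$ works, since for complete graphs equivalent means congruent. For $n=6$, Section 3 showed $G=K_6$, which works for the same reason. $\square$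

For the next statement, recall that the generic $3$-dimensional rigidity matroid on the edges is given by linear independence of the rows of $R$ at generic $p$, and that a *circuit* is a minimal dependent set. For example, $E(K_5)$ is a circuit: it has $10$ edges and rank $9$, and its stress at generic $p$ is nowhere zero.

**Theorem B (structure of extremal graphs).** *Let $n\ge7$, $|E(G)|=3n-2$, and all $G-v$ globally rigid. Then $G$ has exactly four vertices of degree $5$ and $n-4$ vertices of degree $6$; $G$ is $5$-connected; and for each degree-$6$ vertex $v$, $E(G-v)$ is a circuit of the generic $3$-dimensional rigidity matroid of rank $3(n-1)-6$. For $n=7$ the extremal graph is unique: $K_7$ minus two disjoint edges.*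

*Proof.* By Section 4, $\delta\ge5$ and $\Delta\ge6$, and (1) with $|E(G)|=3n-2$ gives $\Delta\le6$. If $k$ vertices have degree $5$, the degree sum is $6n-k=2(3n-2)=6n-4$, so $k=4$.

For connectivity, let at most four vertices be deleted. If at least one, $v$, is deleted, then at most three more are removed from $G-v$, which is $4$-connected by (He); the rest is connected. And $G$ itself is connected, since $G-v$ is and $v$ has neighbours. As $n\ge7$, $G$ is $5$-connected.

If $\deg v=6$, then $G-v$ has $3n-8=3(n-1)-5$ edges and is rigid, so it has rank $3(n-1)-6$ and is dependent. After deleting any edge it stays rigid by (He), with $3(n-1)-6$ edges, so it becomes independent. Hence $E(G-v)$ is a circuit.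

For $n=7$, $|E(G)|=19=\binom72-2$, and four vertices of degree $5$ means that the two missing edges are disjoint. The extremal graph $G_7$ exists by the Main Theorem, so it is this graph, as found in Section 3. $\square$

**Remark.** Theorem B shows that the obstacle of Section 7 is not special to $G_n$. If $n\ge25$, the four vertices of degree $5$ and their at most $20$ neighbours leave some vertex $v$ over. It has degree $6$ and no neighbour of degree $5$, so all degrees in $G-v$ are at least $5$, and $G-v$ is not a 1-extension of any graph.

**Theorem C (rigid analogue).** *For every $n\ge9$, the minimum number of edges of a graph on $n$ vertices with $G-v$ rigid in $\mathbb R^3$ for all $v$ is $3n-3$. For each such $n$ it is attained by braced triangulations with $3$ braces. In fact, for every extremal $G$ of the Main Theorem and every edge $e$, the graph $G-e$ attains it.*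

*Proof.*

**Step 1.** *The lower bound.* Let all $G-v$ be rigid. Then $|E(G-v)|\ge3(n-1)-6=3n-9$, and taking $v$ of maximum degree, $|E(G)|\ge3n-9+\Delta$. By Fact 1, $\delta(G-u)\ge3$ for each $u$. So every $w$ has a neighbour $u$, and $\deg_G(w)=\deg_{G-u}(w)+1\ge4$. If $\Delta=4$, then $|E(G)|=2n\ge3n-5$, so $n\le5$. If $\Delta=5$, then $5n/2\ge|E(G)|\ge3n-4$, so $n\le8$. For $n\ge9$ therefore $\Delta\ge6$ and $|E(G)|\ge3n-3$.

**Step 2.** *Attaining it.* Let $n\ge9$, let $G$ be extremal for the Main Theorem and $e\in E(G)$. For each $v$, the graph $(G-e)-v$ equals $G-v$ if $v$ is an end of $e$, and $(G-v)-e$ otherwise. The second is rigid by (He); the first is rigid too, since it is rigid even after losing an edge. So $G-e$ has $3n-3$ edges and the required property. Taking $G=G_n$ and $e$ a brace gives a triangulation with three braces. $\square$
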